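# Deleting one vertex and the average distance: the factor 4/3

## Removing a vertex from the hexagon

Take the cycle $C_6$. From one of its vertices the other five are at distances $1,1,2,2,3$, with sum $9$. Adding over the six vertices counts each pair twice, so the sum of all distances is $6\cdot 9/2=27$. There are $15$ pairs, so the mean distance is $27/15=9/5$.

Now delete a vertex. What remains is the path $P_5$, whose pairs have distance sum $4\cdot1+3\cdot2+2\cdot3+1\cdot4=20$. There are $10$ pairs, so the mean distance is $2$. The graph lost a vertex, and its mean distance went up by the factor $10/9$, because some pairs lost their short way round the circle.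

How large can this factor be? For cycles we can compute it. For a graph $G$ write $\sigma(G)$ for the sum of the distances over all unordered pairs of vertices, and $\mu(G)$ for the mean distance. In $P_m$ there are $m-k$ pairs at distance $k$, so $\sigma(P_m)=\sum_{k}k(m-k)=\binom{m+1}{3}$ and $\mu(P_m)=\frac{m+1}{3}$. In $C_n$ the distances from one vertex add up to $\lfloor n^2/4\rfloor$, so
$$\mu(C_n)=\frac{n\lfloor n^2/4\rfloor/2}{n(n-1)/2}=\frac{\lfloor n^2/4\rfloor}{n-1}=\begin{cases}\dfrac{n^2}{4(n-1)}&n\text{ even},\\[2mm] \dfrac{n+1}{4}&n\text{ odd}.\end{cases}$$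
Since $C_n-v=P_{n-1}$ has $\mu(P_{n-1})=n/3$,
$$\frac{\mu(C_n-v)}{\mu(C_n)}=\frac43\cdot\frac{n-1}{n}\ (n\text{ even}),\qquad \frac{\mu(C_n-v)}{\mu(C_n)}=\frac43\cdot\frac{n}{n+1}\ (n\text{ odd}).$$
For every vertex of a cycle the factor is below $\frac43$, and it tends to $\frac43$ as $n$ grows.

A badly chosen vertex can do much worse. Let $W$ be the wheel consisting of a cycle of length $12$ (the rim) and a hub joined to all rim vertices. It has $24$ pairs at distance $1$ and $\binom{12}{2}-12=54$ pairs at distance $2$, so $\mu(W)=132/78=22/13$. Deleting the hub leaves $C_{12}$ with $\mu=144/44=36/11$, and the factor is $\frac{36}{11}\cdot\frac{13}{22}=\frac{234}{121}>\frac43$. Deleting a rim vertex instead leaves $12$ vertices with $11+10=21$ pairs at distance $1$ and $45$ at distance $2$, so $\mu=111/66=37/22$, and the factor is $\frac{37}{22}\cdot\frac{13}{22}=\frac{481}{484}<1$. So we may ask only that *some* vertex be good: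

> Does every connected graph have a vertex $v$ with $\mu(G-v)/\mu(G)<\frac43$?

This is a conjecture of Winkler; the problem is taken from "Distance in Graphs: Trees" (https://combinatorialpress.com/article/jcmcc/Volume%20024/vol-24-paper%204.pdf). The answer is yes.

## Definitions, and three theorems

All graphs are finite, simple and nontrivial. For a connected graph $G$, $d(u,v)=d_G(u,v)$ is the length of a shortest path, and
$$\sigma(G)=\sum_{\{u,v\}\subseteq V(G)}d(u,v),\qquad \mu(G)=\sigma(G)\Big/\binom n2\quad(n=|V(G)|\ge2),\qquad \sigma_G(x)=\sum_{y}d_G(x,y).$$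
Thus $\sigma(G)=\frac12\sum_x\sigma_G(x)$. The graph $G-v$ is $G$ without $v$ and its edges. Since $\mu(G-v)$ needs $G-v$ connected with at least two vertices, we always take $n\ge3$ and $v$ with $G-v$ connected.

A *cut vertex* of a connected graph is a vertex whose deletion disconnects it. *2‑connected* means connected, at least $3$ vertices, no cut vertex. In a 2‑connected graph all degrees are at least $2$, since the only neighbor of a vertex of degree $1$ would be a cut vertex. We also recall that if $H$ is 2‑connected and we add a path joining two distinct vertices $a,b$ of $H$ through new inner vertices (an *ear*), the result is 2‑connected: deleting an old vertex $v$ leaves $H-v$ connected with every remaining inner vertex still attached to it through $a$ or $b$, and deleting an inner vertex leaves $H$ with at most two tails.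

**Theorem A.** Every connected graph $G$ of order $n\ge 3$ has a vertex $v$ such that $G-v$ is connected and $\mu(G-v)/\mu(G)<\frac43$.

**Theorem B.** Let $G$ be 2‑connected of order $n$. For every $x\in V(G)$,
$$\sum_{v\ne x}\sigma_{G-v}(x)<\tfrac43(n-2)\,\sigma_G(x).$$
Consequently $\sum_v\sigma(G-v)<\frac43(n-2)\sigma(G)$ and $\frac1n\sum_{v}\mu(G-v)<\frac43\mu(G)$.

**Theorem C.** Let $G$ be 2‑connected of order $n$, and let $C\ni x$ be a cycle of length $\ell$ with $d_C(x,y)=d_G(x,y)$ for all $y\in C$ (such a $C$ exists for every $x$). Put $\eta(\ell)=\ell(\ell-2)$ for even $\ell$ and $\eta(\ell)=(\ell-1)(\ell-2)$ for odd $\ell$. Then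
$$\sum_{v\ne x}\sigma_{G-v}(x)\le\tfrac43(n-2)\sigma_G(x)-\tfrac13\eta(\ell),$$
with equality when $G=C$ is a cycle.

The constant $\frac43$ is best possible, by the cycle computation above: on $C_n$ every vertex gives a factor that tends to $\frac43$.

For an example of the cycles in Theorem C, take a wheel with rim of length $6$ and let $x$ be a rim vertex. The rim does not qualify, since the rim vertex opposite $x$ is at distance $3$ on the rim and $2$ in the wheel. The triangle formed by $x$, a rim neighbor and the hub qualifies.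

Check Theorem C by hand on $C_6$. Deleting a neighbor of $x$ makes $x$ an end of $P_5$, with distance sum $10$. Deleting a vertex at distance $2$ leaves arms of lengths $1$ and $3$ at $x$, with sum $1+(1+2+3)=7$. Deleting the opposite vertex leaves two arms of length $2$, with sum $6$. The total is $10+10+7+7+6=40$, and $\frac43\cdot4\cdot9-\frac13\cdot24=48-8=40$.

## Detours seen from a fixed root

Averaging over $v$ in a 2‑connected graph is natural, as every vertex may be deleted. The first attempt is to prove the averaged inequality pair by pair. A pair $y,y'$ survives $n-2$ deletions, so one would like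
$$\sum_{v\ne y,y'}d_{G-v}(y,y')<\tfrac43(n-2)\,d_G(y,y');$$
summing over pairs would give the second inequality of Theorem B. This already fails on $C_{12}$ for a pair at distance $3$. The two inner vertices of the short path each change the distance to $9$ when deleted, the other eight vertices change nothing, and $8\cdot3+2\cdot9=42>40=\frac43\cdot10\cdot3$. A pair at distance $6$ has two disjoint geodesics and loses nothing, so short-distance and long-distance pairs must be added together. Theorem B asserts that it is enough to fix one end $x$ and add over the other end.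

**Reduction of Theorem B to Theorem C.** The purpose is to isolate the increase in distance. For 2‑connected $G$ put
$$R_x(G)=\sum_{v\ne x}\ \sum_{y\ne v}\bigl(d_{G-v}(x,y)-d_G(x,y)\bigr).$$
Since $\sum_{v\ne x}(\sigma_G(x)-d(x,v))=(n-1)\sigma_G(x)-\sigma_G(x)$,
$$\sum_{v\ne x}\sigma_{G-v}(x)=\sum_{v\ne x}\bigl(\sigma_G(x)-d(x,v)\bigr)+R_x(G)=(n-2)\sigma_G(x)+R_x(G).\tag{1}$$
So the inequality of Theorem C is equivalent to
$$3R_x(G)\le (n-2)\sigma_G(x)-\eta(\ell).\tag{2}$$
As $\eta(\ell)>0$ for $\ell\ge3$, (2) and (1) give the first inequality of Theorem B. Sum that inequality over $x$: the left side becomes $\sum_v\sum_{x\ne v}\sigma_{G-v}(x)=2\sum_v\sigma(G-v)$ and the right side $\frac43(n-2)\cdot2\sigma(G)$. This is the second inequality. Finally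
$$\frac{\mu(G-v)}{\mu(G)}=\frac{\sigma(G-v)}{\sigma(G)}\cdot\frac{\binom n2}{\binom{n-1}2}=\frac{\sigma(G-v)}{\sigma(G)}\cdot\frac n{n-2},\tag{3}$$
so $\frac1n\sum_v\mu(G-v)=\frac{\mu(G)}{(n-2)\sigma(G)}\sum_v\sigma(G-v)<\frac43\mu(G)$. Theorem B follows from Theorem C.

## Rooted pairs

To bound $R_x$ we fix one geodesic from $x$ to each vertex. Only deletions on that geodesic can hurt.

**Definition (rooted pair).** A *rooted pair* $(H,T)$ with root $x$ consists of a 2‑connected graph $H\ni x$ and a spanning tree $T$ of $H$ with $d_T(x,y)=d_H(x,y)=:d(y)$ for all $y$. We call $d(y)$ the *level* of $y$, and put $n=|V(H)|$, $\sigma=\sum_yd(y)=\sigma_H(x)$, $E=\max_y d(y)$.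

Let $A(y)$ be the set of vertices other than $x,y$ on the $T$‑path from $x$ to $y$. So $A(x)=\emptyset$ and $|A(y)|=d(y)-1$ for $y\ne x$. If $v\in A(y)$, we call $y$ a descendant of $v$. For $v\ne x$, $y\neq v$ let
$$t_v(y)=d_{H-v}(x,y)-d(y)\ge0 .$$
If $v\notin A(y)$, the $T$‑path to $y$ avoids $v$, so $t_v(y)=0$. Put
$$e(y)=\sum_{v\in A(y)}t_v(y),\qquad m(v)=\max\{t_v(y):v\in A(y)\}\ \ (0\text{ if there is no such }y),\qquad R=\sum_{y\ne x}e(y).$$
Since the terms with $v\notin A(y)$ vanish, $R=R_x(H)$. So $e(y)$ is the total cost to the target $y$ of all deletions, and $m(v)$ is the largest damage that deleting $v$ does to a single target.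

**Example (hexagon).** Let $H=C_6$ and let $T$ be $C_6$ without one edge at the vertex opposite $x$. A target at level $2$ has one vertex below it on its $T$‑path; deleting that vertex changes the distance from $2$ to $4$, so $e=2$. At level $3$ the detour costs nothing. Hence $R=4$, and $m=2$ for both vertices at level $1$. By (1) the sum in Theorem C is $4\cdot9+4=40$, as found above.

**Example (house).** Take a square $x,u,t,u'$ (in this cyclic order) and a vertex $w$ adjacent to $u$ and $t$. The levels of $x,u,u',t,w$ are $0,1,1,2,2$, so $\sigma=6$. Let $T$ have edges $xu,xu',ut,uw$. Deleting $u$ leaves the path $x,u',t,w$. So $t_u(t)=0$, $t_u(w)=1$, hence $e(w)=1$, $m(u)=1$, $R=1$.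

**Lemma 1.** In a rooted pair, for $1\le h\le E$: $n\ge2h$ and $\sigma\ge n+h(h-2)$.

*Proof.* Adjacent vertices have levels differing by at most $1$, so every path from $x$ to level $E$ meets every level in between. If one of the levels $1,\dots,E-1$ had a single vertex, it would be a cut vertex. So each of these levels has at least two vertices. Take two vertices on each of the levels $1,\dots,h-1$ and one on level $h$. These are $2h-1$ vertices different from $x$, so $n\ge2h$, and their level sum is $h(h-1)+h=h^2$. The other $n-2h$ vertices different from $x$ have level at least $1$. Hence $\sigma\ge h^2+n-2h$. ∎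

**Lemma 2.** If $v\in A(y)$, then $t_v(y)\le n-2-d(y)$.

*Proof.* A shortest $x$–$y$ path in $H-v$ has $d(y)+t_v(y)+1$ vertices, and $H-v$ has only $n-1$. ∎

Lemma 1 is how 2‑connectedness enters the estimates: deep vertices force many vertices and a large level sum.

## Growing the graph along a breadth-first tree

We want to reach a 2‑connected $G$ from a cycle by adding ears, keeping all distances from $x$ correct at each stage. For this the ears must follow a breadth-first tree.

Let $G$ be 2‑connected, $x\in V(G)$, and $T$ a breadth-first tree of $G$ from $x$: each vertex $\ne x$ has a *parent* adjacent to it on the previous level. Adjacent vertices of $G$ have levels differing by at most $1$, and all edges at $x$ are tree edges.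

**Step 1: the starting cycle.** This step finds the cycles of Theorem C and shows that we may start from any of them. Since $\deg x\ge2$, $T-x$ has at least two components. Since $G-x$ is connected, some non-tree edge $f_0=uu'$ joins two components of $T-x$. Let $H_0$ be the cycle formed by $f_0$ and the $T$‑paths from $x$ to $u$ and $u'$, which meet only in $x$. Its length is $\ell=d(u)+d(u')+1\ge2\max(d(u),d(u'))$, because $|d(u)-d(u')|\le1$. A vertex of $H_0$ at level $d$ is reached along $H_0$ in $d$ steps one way and $\ell-d\ge d$ steps the other way. So distances from $x$ in $H_0$ are the levels, and $H_0$ is a cycle as in Theorem C. In particular such cycles exist.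

Conversely, let $C$ be any cycle as in Theorem C. Delete from $C$ the edge opposite $x$ if $\ell$ is odd, or one of the two edges at the vertex antipodal to $x$ if $\ell$ is even. What remains is the union of two paths from $x$, each of length at least $1$, meeting only in $x$, and both are geodesics of $G$ because $d_C(x,\cdot)=d_G(x,\cdot)$ on $C$. Choose $T$ to contain these two paths and let $f_0$ be the deleted edge. Then $H_0=C$.

The set $V(H_0)$ is closed under taking parents, and the tree edges inside it are the parent edges, that is, the two paths. So with $T_0=T[V(H_0)]$, $(H_0,T_0)$ is a rooted pair.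

**Step 2: adding an ear.** This step enlarges a rooted pair inside $G$ without spoiling its properties. Let $H\subseteq G$ be 2‑connected with $x\in U=V(H)\ne V(G)$, let $U$ be closed under taking parents, and let $T[U]\subseteq H$. Going up from a vertex outside $U$ towards $x$, we find a vertex outside $U$ whose parent $a$ lies in $U$. Let $\mathcal D$ be the union of the $T$‑subtrees rooted at the children of $a$ outside $U$. As $U$ is parent-closed, $\mathcal D\cap U=\emptyset$. Also $\mathcal D$ is closed under descendants, and the only tree edges leaving $\mathcal D$ go to $a$.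

Since $G-a$ is connected and $U\setminus\{a\}\ne\emptyset$, some edge $wz$ of $G-a$ has $w\in\mathcal D$ and $z\notin\mathcal D\cup\{a\}$. It is not a tree edge. Let $b$ be the last vertex of $U$ on the $T$‑path from $x$ to $z$. Then $b\ne a$: otherwise the next vertex on this path (which exists as $z\ne a$) would be a child of $a$ outside $U$, and $z$ would lie in $\mathcal D$.

Add to $H$ the $T$‑path $a,w_1,\dots,w_p=w$, which lies in $\mathcal D$ apart from $a$; the edge $wz$; and the $T$‑path $b,z_1,\dots,z_q=z$, where $q\ge0$ and $z=b$ if $q=0$. The last path lies outside $U$ apart from $b$, and avoids $\mathcal D$ because $\mathcal D$ is closed under descendants. So $H'$ is $H$ plus an ear with distinct ends $a,b\in U$ and $p+q\ge1$ new inner vertices, and it is 2‑connected. The set $V(H')$ is parent-closed and $T[V(H')]\subseteq H'$. Distances from $x$ in $H'$ are the levels: they are not smaller because $H'\subseteq G$, and not larger because $H'$ contains the $T$‑paths. So $(H',T[V(H')])$ is a rooted pair,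 and Step 2 can be repeated.

**Step 3: what the construction yields.** This step says why it is enough to treat the final subgraph. We end with a spanning 2‑connected subgraph $H\subseteq G$ with the same distances from $x$, hence the same $n$ and $\sigma$. As $d_{G-v}\le d_{H-v}$, we have $R_x(G)\le R(H)$.

In the house with root $x$, start with the square $H_0$ and $f_0=tu'$. The vertex $w$ has parent $a=u$, $\mathcal D=\{w\}$, and the edge $wt$ gives $z=b=t$. So $p=1$, $q=0$.

## What one ear costs

Write $W=\{w_1,\dots,w_p\}$ and $Z=\{z_1,\dots,z_q\}$. To be able to exchange the two sides we assume only $p,q\ge0$, $p+q\ge1$, $a\ne b$; if $p=0$ put $w=a$, and if $q=0$ put $z=b$. Let $\alpha=d(a)$, $\beta=d(b)$. Since $wz$ is an edge of $G$,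
$$\beta+q=\alpha+p+\varepsilon,\qquad\varepsilon\in\{-1,0,1\}.$$
With $r=p-q$ this reads $\beta=\alpha+r+\varepsilon$. Put
$$P=\tfrac{p(p+1)}2,\quad Q=\tfrac{q(q+1)}2,\quad \sigma_Y=p\alpha+P+q\beta+Q,\quad c_i=2(p-i)+1+\varepsilon\ \ (1\le i\le p).$$
Then $c_i\ge0$. Primes denote quantities of $H'$, so $n'=n+p+q$ and $\sigma'=\sigma+\sigma_Y$. Exchanging the sides replaces $(a,p,\alpha,\varepsilon)$ by $(b,q,\beta,-\varepsilon)$ and vice versa. We call vertices of $U=V(H)$ *old* and the others *new*.

**Lemma 3.** The following hold, and likewise with the sides exchanged.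

1. If $j<i$, then $t'_{w_j}(w_i)\le c_i$.
2. Let $a\ne x$. If $a\notin A(b)$, then $t'_a(w_i)\le c_i$. If $a\in A(b)$, then $t'_a(w_i)\le t_a(b)+c_i$.
3. If $v\in A(a)$, then $t'_v(w_i)\le t_v(a)$.
4. For old $y$: $t'_v(y)\le t_v(y)$ if $v$ is old, and $t'_v(y)=0$ if $v$ is new. So $e'(y)\le e(y)$ for old $y\neq x$.
5. $m'(w_i)\le c_{i+1}$ for $i<p$, and $m'(w_p)=0$. For old $v\ne x,a,b$: $m'(v)\le m(v)$. Let $a\ne x$. If $p=0$, then $m'(a)\le m(a)$. If $p\ge1$, then $m'(a)\le\max(m(a),c_1)$ when $a\notin A(b)$, and $m'(a)\le\max(m(a),t_a(b)+c_1)$ when $a\in A(b)$.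

*Proof.* (1) Go from $x$ along $T$ to $z$, cross to $w_p$, and come back to $w_i$. The $T$‑path to $z$ contains no vertex of $W$, and the return stops before $w_j$. The length exceeds $d(w_i)$ by at most
$$d(z)+1+(p-i)-(\alpha+i)=(\alpha+p+\varepsilon)+1+p-2i-\alpha=c_i .$$

(2) If $a\notin A(b)$, then, as $a\ne b$, the $T$‑path to $z$ avoids $a$ and the route of (1) works. If $a\in A(b)$, first go from $x$ to $b$ in $H-a$, which costs $t_a(b)$ more than $d(b)$, and continue as in (1).

(3) Go from $x$ to $a$ in $H-v$ and then along $w_1,\dots,w_i$.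

(4) For old $v$, $H-v\subseteq H'-v$. A new $v$ is not in $A(y)$.

(5) The descendants of $w_i$ are the $w_{i'}$ with $i'>i$, and $t'_{w_i}(w_{i'})\le c_{i'}\le c_{i+1}$ by (1). Let $v\ne x$ be old. Its old descendants contribute at most $m(v)$ by (4). If $v\ne a,b$, a new descendant $w_i$ of $v$ has $v\in A(a)$ and contributes at most $t_v(a)\le m(v)$ by (3); the same holds for descendants $z_j$. If $v=a$, descendants $z_j$ exist only if $a\in A(b)$, and then contribute at most $t_a(b)\le m(a)$ by (3) with the sides exchanged. The descendants $w_i$ contribute at most $c_i\le c_1$ or $t_a(b)+c_i\le t_a(b)+c_1$ by (2). ∎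

The ancestors of $w_i$, apart from $x$, are $A(a)$, then $a$ if $a\ne x$, and $w_1,\dots,w_{i-1}$. Adding items 3, 2 and 1 we get
$$e'(w_i)\le\begin{cases}e(a)+ic_i&\text{if }a\neq x,\ a\notin A(b)\quad\text{(Case I)},\\ e(a)+t_a(b)+ic_i&\text{if }a\ne x,\ a\in A(b)\quad\text{(Case II; here }t_a(b)\le m(a)),\\(i-1)c_i&\text{if }a=x\quad\text{(Case III)}.\end{cases}\tag{4}$$
In the house we have $\alpha=1$, $\beta=2$, $\varepsilon=0$, $c_1=1$, and $a=u\in A(t)=A(b)$: this is Case II, and (4) gives $e'(w)\le0+0+1=1$, the true value.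

## Why induction on $R$ alone stops, and the inequalities (A) and (B)

Inequality (2) asks for a lower bound on
$$\Phi(H)=(n-2)\sigma-3R .$$
The natural plan is to show that $\Phi$ does not decrease when an ear is added. By Lemma 3(4), $R'\le R+\sum_{y\text{ new}}e'(y)$, and
$$(n'-2)\sigma'-(n-2)\sigma=(p+q)\sigma+(n'-2)\sigma_Y,$$
where $\sigma_Y$ is the level sum of the new vertices. Therefore
$$\Phi(H')-\Phi(H)\ge\sum_{y\text{ new}}\bigl[\sigma+(n'-2)d(y)-3e'(y)\bigr].\tag{5}$$
So a new vertex $y$ may spend up to $\sigma+(n'-2)d(y)$ on $3e'(y)$. In the simplest case of (4), $e'(w_i)$ is bounded by $e(a)+ic_i$: the newcomer inherits the whole cost of its attaching vertex $a$. Here the plan stops. A bound on $R$ limits only the sum of all costs; for one vertex it gives $3e(a)\le3R\le(n-2)\sigma$, where we need about $\sigma+(n-2)\alpha$. We need a bound for each single vertex, of the shape of the budget: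
$$\textbf{(A)}\qquad 3e(y)\le\sigma+(n-3)\,d(y).$$
If one tries to carry (A) along by induction, Case II of (4) contains the extra term $t_a(b)$, the price of going around $a$ itself to its descendant $b$, and (A) for $a$ says nothing about it. But $t_a(b)\le m(a)$, so we carry a second inequality that pays for $e$ and $m$ together, as if $y$ were one level deeper:
$$\textbf{(B)}\qquad 3\bigl(e(y)+m(y)\bigr)\le\sigma+(n-3)\bigl(d(y)+1\bigr).$$
Both are stated for $y\ne x$. If $m(y)=0$, then (A) implies (B). The pair (A), (B) turns out to be stable under adding ears, and then (5) can be summed. Note that (A) alone is no substitute for (2): adding (A) over all $y\ne x$ gives only $3R\le(n-1)\sigma+(n-3)\sigma=2(n-2)\sigma$.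

**Lemma 4.** In every rooted pair, (B) holds for every $y$ with $d(y)=1$.

*Proof.* Here $A(y)=\emptyset$, so $e(y)=0$. Descendants of $y$ have level at least $2$, so $m(y)\le\max(0,n-4)$ by Lemma 2. As $\sigma\ge n-1$, $\sigma+2(n-3)\ge3n-7$, and this exceeds both $0$ (as $n\ge3$) and $3(n-4)$. ∎

## The starting cycle

**Lemma 5.** Let $(H_0,T_0)$ be the starting cycle, of length $\ell=n$. Then (A) and (B) hold for all $y\ne x$, and $\Phi(H_0)=\eta(\ell)$.

*Proof.* If $y$ has level $d$ and $v\in A(y)$, then without $v$ one must go the other way round, so $t_v(y)=(\ell-d)-d=\ell-2d$. Hence $e(y)=(d-1)(\ell-2d)$. Also $\sigma=\lfloor\ell^2/4\rfloor\ge(\ell^2-1)/4$.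

**Step 1: inequality (A).** For $d=1$ it is trivial, as $e(y)=0$. In general
$$\begin{aligned}4[\sigma+(\ell-3)d-3(d-1)(\ell-2d)]&\ge\ell^2-1+4\ell d-12d-12(d\ell-2d^2-\ell+2d)\\&=\ell^2-8d\ell+12\ell+24d^2-36d-1\\&=(\ell-4d+6)^2+8d^2+12d-37,\end{aligned}\tag{6}$$
and for $d\ge2$ we have $8d^2+12d-37\ge19>0$.

**Step 2: inequality (B).** If $y$ has no descendant, then $m(y)=0$ and (B) follows from (A). Otherwise put $D=d+1\ge2$. The largest $t_y$ occurs at the descendant of level $D$, so $m(y)=\ell-2D$ and
$$e(y)+m(y)=(D-2)(\ell-2D+2)+(\ell-2D)=(D-1)(\ell-2D)+2(D-2).$$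
By (6) with $D$ in place of $d$,
$$\begin{aligned}4[\sigma+(\ell-3)D-3(e(y)+m(y))]&\ge(\ell-4D+6)^2+8D^2+12D-37-24(D-2)\\&=(\ell-4D+6)^2+8D^2-12D+11>0,\end{aligned}$$
since $8D^2-12D+11$ has negative discriminant $144-352$. This is (B).

**Step 3: the value of $\Phi$.** We use $\sum_{d=1}^h(d-1)(h-d)=\binom h3$, which counts triples in $\{1,\dots,h\}$ by their middle element.

If $\ell=2h$, there are two vertices on each level $1,\dots,h-1$, and the vertex on level $h$ has $e=0$. So $R=2\sum_{d=1}^{h-1}(d-1)(2h-2d)=4\binom h3$, and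
$$\Phi(H_0)=(2h-2)h^2-2h(h-1)(h-2)=4h(h-1)=\ell(\ell-2).$$
If $\ell=2h+1$, then
$$R=2\sum_{d=1}^h(d-1)\bigl(2(h-d)+1\bigr)=4\tbinom h3+h(h-1)=\tfrac13h(h-1)(2h-1),$$
and $\sigma=h(h+1)$, so
$$\Phi(H_0)=(2h-1)h(h+1)-h(h-1)(2h-1)=2h(2h-1)=(\ell-1)(\ell-2).\ ∎$$

## (A) and (B) survive every ear

**Proposition 6.** If (A) and (B) hold in $H$ for all $y\ne x$, they hold in $H'$ for all $y\ne x$. Hence they hold for all rooted pairs arising in the ear construction.

The second sentence follows from the first and Lemma 5. The proof of the first occupies this section.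

**Step 1: what has to be checked.** This step discards the vertices for which nothing happens. Since $\sigma'\ge\sigma$ and $n'\ge n$, Lemma 3(4) shows that (A) persists for all old vertices, and Lemma 3(5) that (B) persists for all old vertices other than $a,b$. If a side is empty, (B) for its end vertex is also inherited. By symmetry it remains to treat, for $p\ge1$ and $q\ge0$: (A) and (B) for each $w_i$, and (B) for $a$ if $a\ne x$. For $w_p$ we have $m'(w_p)=0$, so (B) follows from (A).

For $i<p$ put $I=i+1\in\{2,\dots,p\}$; so $p\ge2$ whenever $I$ occurs. As $c_i=c_I+2$,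
$$\begin{aligned}ic_i+c_{i+1}&=(I-1)(c_I+2)+c_I=Ic_I+2(I-1),\\(i-1)c_i+c_{i+1}&=(I-2)(c_I+2)+c_I=(I-1)c_I+2(I-2).\end{aligned}\tag{7}$$
So, since $m'(w_i)\le c_{i+1}$, (B) for $w_i$ looks like (A) at index $I$ with a small extra cost.

**Step 2: one quadratic form for all cases.** The lower bounds below are all of the same type, and we complete the square once. Let
$$\Psi_\kappa(i)=12i^2-2i(3p+q+\kappa)+p^2+q^2 .$$
Expanding $(12i-3p-q-\kappa)^2=144i^2-24i(3p+q+\kappa)+(3p+q+\kappa)^2$ we find
$$\begin{aligned}12\Psi_\kappa(i)&=(12i-3p-q-\kappa)^2+3p^2-6pq+11q^2-6\kappa p-2\kappa q-\kappa^2\\&=(12i-3p-q-\kappa)^2+3r^2+8q^2-6\kappa p-2\kappa q-\kappa^2 .\end{aligned}\tag{8}$$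
In particular
$$12\Psi_\kappa(i)\ge-6\kappa p-2\kappa q-\kappa^2.\tag{9}$$
Moreover $\Psi_\kappa(I)-12I=\Psi_{\kappa+6}(I)$. We use (9) unless we say that more of (8) is kept.

### Case I: $a\ne x$ and $a\notin A(b)$

Here $\alpha\ge1$ and $\beta\ge0$.

**Step 3: reduction to one function.** This step turns all three claims into lower bounds for a function $f$. By (4) and (A) for $a$ in $H$, $3e'(w_i)\le\sigma+(n-3)\alpha+3ic_i$. The right side of (A) for $w_i$ in $H'$ is $\sigma+\sigma_Y+(n+p+q-3)(\alpha+i)$. So (A) for $w_i$ follows from $f(i)\ge0$, where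
$$\begin{aligned}f(i)&=\sigma_Y+(p+q)(\alpha+i)+(n-3)i-3ic_i\\&=\alpha(2p+q)+\beta q+P+Q+6i^2+i\,[\,n-5p+q-6-3\varepsilon\,].\end{aligned}\tag{10}$$
For (B) at $w_i$ with $i<p$, (7) gives $3(e'(w_i)+m'(w_i))\le\sigma+(n-3)\alpha+3Ic_I+6(I-1)$, and the right side of (B) is $\sigma'+(n'-3)(\alpha+I)$. So (B) follows from $f(I)\ge6(I-1)$. For (B) at $a$: if $m'(a)\le m(a)$ it is inherited. Otherwise $m'(a)\le c_1$ by Lemma 3(5), so $3(e'(a)+m'(a))\le\sigma+(n-3)\alpha+3c_1$, and (B) follows from $f(1)\ge0$.

**Step 4: subcase I.1, $\beta\ge\alpha$.** Here we eliminate $n$ by means of $b$. As $\beta\ge1$, Lemma 1 gives $n\ge2\beta=2(\alpha+p-q+\varepsilon)$. In (10) $n$ has coefficient $i>0$, so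
$$f(i)\ge\alpha(2p+q+2i)+\beta q+P+Q+6i^2-i(3p+q+6+\varepsilon).$$
Inserting $\alpha,\beta\ge1$,
$$f(i)\ge6i^2-i(3p+q+4+\varepsilon)+P+Q+2p+2q,\qquad 2f(i)\ge\Psi_{4+\varepsilon}(i)+5p+5q .$$
As $4+\varepsilon\le5$, (9) gives $24f(i)\ge60p+60q-30p-10q-25=30p+50q-25>0$.

Further, $2f(I)-12(I-1)\ge\Psi_{10+\varepsilon}(I)+5p+5q+12$. Twelve times the right side is

* for $\varepsilon=1$ ($\kappa=11$, keeping $3r^2$ from (8)) at least $3r^2-66p-22q-121+60p+60q+144=3r^2-6p+38q+23=3(r-1)^2+32q+20>0$, where we used $p=q+r$;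
* for $\varepsilon=0$ ($\kappa=10$) at least $-60p-20q-100+60p+60q+144=40q+44>0$;
* for $\varepsilon=-1$ ($\kappa=9$) at least $-54p-18q-81+60p+60q+144=6p+42q+63>0$.

**Step 5: subcase I.2, $\beta\le\alpha-1$.** Here we eliminate $n$ by means of $a$. The assumption says $r+\varepsilon\le-1$, that is, $q\ge p+1+\varepsilon$. With $n\ge2\alpha$ (Lemma 1), $\alpha\ge1$ and $\beta\ge0$, (10) gives
$$f(i)\ge(2p+q+2i)+P+Q+6i^2-i(5p-q+6+3\varepsilon),$$
$$2f(i)\ge p^2+5p+q^2+3q+12i^2-2i(5p-q+4+3\varepsilon).\tag{11}$$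
The right side of (11) increases in $q\ge0$ (its $q$-derivative is $2q+3+2i$), so we may evaluate it at $q=p+1+\varepsilon\ge1$. There it equals

* for $\varepsilon=-1$: $2p^2+8p+12i^2-8ip-2i=2(p-2i)^2+4i^2-2i+8p>0$;
* for $\varepsilon=0$: $2p^2+10p+4+12i^2-8ip-6i=2(p-2i)^2+4i^2-6i+10p+4>0$, since $4i^2-6i\ge-\frac94$;
* for $\varepsilon=1$: $2p^2+12p+10+12i^2-8ip-10i=2(p-2i)^2+4i^2-10i+12p+10>0$, since $4i^2-10i\ge-\frac{25}4$.

So $f(i)>0$. For $f(I)\ge6(I-1)$ put $i=I$ and subtract $12(I-1)$. Besides $2(p-2I)^2$ there remain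

* for $\varepsilon=-1$: $4I^2-14I+12+8p=(2I-\frac72)^2-\frac14+8p>0$;
* for $\varepsilon=0$: $4I^2-18I+16+10p=(2I-\frac92)^2-\frac{17}4+10p>0$;
* for $\varepsilon=1$: $4I^2-22I+22+12p=(2I-\frac{11}2)^2-\frac{33}4+12p>0$.

Case I is complete.

### Case II: $a\ne x$ and $a\in A(b)$

Here $\beta\ge\alpha+1$, that is, $r+\varepsilon\ge1$. This is where (B) for $a$ is needed.

**Step 6: subcase II.1, $\alpha\ge2$ (so $\beta\ge3$).** We repeat the reduction with (B) in place of (A). As $t_a(b)\le m(a)$, (B) for $a$ in $H$ gives $3(e(a)+t_a(b))\le\sigma+(n-3)(\alpha+1)$. Compared with Case I the upper bound for $3e'(w_i)$ has grown by $n-3$. So (A) for $w_i$ follows from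
$$F(i):=f(i)-(n-3)\ge0,$$
and (B) for $w_i$, $i<p$, from $F(I)\ge6(I-1)$. As to (B) for $a$: it is inherited if $m'(a)\le m(a)$. Otherwise $m'(a)\le t_a(b)+c_1$, so $3(e'(a)+m'(a))\le\sigma+(n-3)(\alpha+1)+3c_1$, and (B) follows from $F(1)=\sigma_Y+(p+q)(\alpha+1)-3c_1\ge0$.

In $F(i)$ the coefficient of $n$ is $i-1\ge0$. Inserting $n\ge2\beta=2(\alpha+p-q+\varepsilon)$ in (10),
$$F(i)\ge\alpha(2p+q+2i-2)+\beta q+P+Q+6i^2-i(3p+q+6+\varepsilon)-2p+2q-2\varepsilon+3 .$$
With $\alpha\ge2$ and $\beta\ge3$,
$$F(i)\ge6i^2-i(3p+q+2+\varepsilon)+P+Q+2p+7q-1-2\varepsilon,$$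
$$2F(i)\ge\Psi_{2+\varepsilon}(i)+5p+15q-2-4\varepsilon .$$
Hence $24F(i)$ is at least

* for $\varepsilon=0$ ($\kappa=2$): $-12p-4q-4+60p+180q-24=48p+176q-28>0$;
* for $\varepsilon=-1$ ($\kappa=1$): $-6p-2q-1+60p+180q+24=54p+178q+23>0$;
* for $\varepsilon=1$ ($\kappa=3$, keeping all of (8)): $(12i-3p-q-3)^2+3r^2+8q^2+42p+174q-81$. This is positive if $q\ge1$, or if $q=0$ and $p\ge2$. For $p=1$, $q=0$, $i=1$ it equals $36+3+42-81=0$.

So $F(i)\ge0$ always. Further $2F(I)-12(I-1)\ge\Psi_{8+\varepsilon}(I)+5p+15q+10-4\varepsilon$. Twelve times the right side is at least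

* for $\varepsilon=1$ ($\kappa=9$): $-54p-18q-81+60p+180q+72=6p+162q-9>0$, as $p\ge2$;
* for $\varepsilon=0$ ($\kappa=8$): $-48p-16q-64+60p+180q+120=12p+164q+56>0$;
* for $\varepsilon=-1$ ($\kappa=7$): $-42p-14q-49+60p+180q+168=18p+166q+119>0$.

**Step 7: subcase II.2, $\alpha=1$.** When $a$ is at level $1$ we can replace (B) for $a$ by the direct bounds of Lemmas 1 and 2. First, (B) for $a$ in $H'$ is Lemma 4. Next, $e(a)=0$, $t_a(b)\le n-2-\beta$ by Lemma 2, and $\sigma\ge n+\beta(\beta-2)$, $n\ge2\beta$ by Lemma 1. So $3e'(w_i)\le3(n-2-\beta)+3ic_i$, and (A) for $w_i$ follows from $G(i)\ge0$, where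
$$G(i)=n+\beta^2-2\beta+\sigma_Y+(n+p+q-3)(1+i)-3(n-2-\beta)-3ic_i .$$
By (7), (B) for $w_i$, $i<p$, follows from $G(I)\ge6(I-1)$. The coefficient of $n$ is $1+(1+i)-3=i-1\ge0$. Insert $n\ge2\beta$ and $\sigma_Y=p+P+q\beta+Q$:
$$G(i)\ge\beta^2-\beta+q\beta+2p+q+3+P+Q+6i^2+i(2\beta-5p+q-6-3\varepsilon).$$
Now $\beta=1+p-q+\varepsilon$. So $\beta^2-\beta+q\beta=\beta(\beta-1+q)=\beta(p+\varepsilon)$ and $2\beta-5p+q-6-3\varepsilon=-(3p+q+4+\varepsilon)$. Hence
$$2G(i)\ge\Psi_{4+\varepsilon}(i)+5p+3q+6+2\beta(p+\varepsilon).$$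
Since $p+\varepsilon\ge0$ and $4+\varepsilon\le5$, twelve times the right side is at least $-30p-10q-25+60p+36q+72=30p+26q+47>0$.

Also $2G(I)-12(I-1)\ge\Psi_{10+\varepsilon}(I)+5p+3q+18+2\beta(p+\varepsilon)$. Twelve times the right side is at least

* for $\varepsilon=1$ ($\kappa=11$): $-66p-22q-121+60p+36q+216+24\beta(p+1)=-6p+14q+95+24\beta(p+1)>0$;
* for $\varepsilon=0$ ($\kappa=10$): $-60p-20q-100+60p+36q+216=16q+116>0$;
* for $\varepsilon=-1$ ($\kappa=9$): $-54p-18q-81+60p+36q+216=6p+18q+135>0$.

### Case III: $a=x$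

**Step 8: ears starting at the root.** Here $\alpha=0$, and $\beta=p-q+\varepsilon\ge1$ since $b\ne x$. There is no (B) to prove for $a=x$. By (4), $3e'(w_i)\le3(i-1)c_i$, so (A) for $w_i$ follows from $g(i)\ge0$, where
$$g(i)=\sigma+P+q\beta+Q+(n+p+q-3)i-3(i-1)c_i .$$
By the second line of (7), (B) for $w_i$, $i<p$, follows from $g(I)\ge6(I-2)$. We have
$$-3(i-1)c_i=6i^2-i(6p+9+3\varepsilon)+6p+3+3\varepsilon,$$
and $n\ge2\beta=2(p-q+\varepsilon)$. So
$$g(i)\ge6i^2-i(3p+q+12+\varepsilon)+\sigma+P+Q+q\beta+6p+3+3\varepsilon,$$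
$$2g(i)\ge\Psi_{12+\varepsilon}(i)+13p+q+6+6\varepsilon+2\sigma+2q\beta .$$
Use $\sigma\ge2$ and $q\beta\ge q$. Twelve times the right side is at least

* for $\varepsilon=1$ ($\kappa=13$): $-78p-26q-169+156p+36q+192=78p+10q+23>0$;
* for $\varepsilon=0$ ($\kappa=12$): $-72p-24q-144+156p+36q+120=84p+12q-24>0$;
* for $\varepsilon=-1$ ($\kappa=11$): $-66p-22q-121+156p+36q+48=90p+14q-73>0$.

Also $2g(I)-12(I-2)\ge\Psi_{18+\varepsilon}(I)+13p+q+30+6\varepsilon+2\sigma+2q\beta$. Twelve times the right side is at least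

* for $\varepsilon=1$ ($\kappa=19$, keeping $8q^2$): $8q^2-114p-38q-361+156p+36q+480=42p+8q^2-2q+119>0$;
* for $\varepsilon=0$ ($\kappa=18$): $-108p-36q-324+156p+36q+408=48p+84>0$;
* for $\varepsilon=-1$ ($\kappa=17$): $-102p-34q-289+156p+36q+336=54p+2q+47>0$.

This completes the proof of Proposition 6. ∎

## The quantity $(n-2)\sigma-3R$ does not decrease

**Proposition 7.** For every ear of the construction, $\Phi(H')\ge\Phi(H)$.

In the house, $\Phi$ goes from $2\cdot4-0=8$ (the square) to $3\cdot6-3\cdot1=15$.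

*Proof.* By (5) it suffices to show $S_W+S_Z\ge0$, where
$$S_W=\sum_{i=1}^p\bigl[\sigma+(n'-2)(\alpha+i)-3e'(w_i)\bigr]$$
and $S_Z$ is defined in the same way for the other side. If $p=0$, then $S_W=0$. Let $p\ge1$. We use
$$3\sum_{i=1}^pic_i=3(2p+1+\varepsilon)P-6\cdot\frac{p(p+1)(2p+1)}6=P\bigl(6p+3+3\varepsilon-4p-2\bigr)=P(2p+1+3\varepsilon).\tag{12}$$

**Step 1: in Case I, $S_W\ge0$.** By (4) and (A) for $a$ in $H$, $3e'(w_i)\le\sigma+(n-3)\alpha+3ic_i$. The terms $\sigma$ cancel, and $(n'-2)(\alpha+i)-(n-3)\alpha=(p+q+1)\alpha+(n+p+q-2)i$. With (12),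
$$S_W\ge p(p+q+1)\alpha+P(n-p+q-3-3\varepsilon).\tag{13}$$

Subcase $\beta\ge\alpha$, i.e. $r\ge-\varepsilon$. With $n\ge2\beta=2(\alpha+r+\varepsilon)$ the factor of $P$ in (13) is at least $2\alpha+r-3-\varepsilon$. With $\alpha\ge1$ we get $S_W\ge p(p+q+1)+P(r-1-\varepsilon)$.

* If $\varepsilon=1$, $r=-1$, then $q=p+1$ and the bound is $2p(p+1)-3P=\frac12p(p+1)\ge0$.
* If $\varepsilon=1$, $r\ge0$, it is at least $p(p+q+1)-2P=pq\ge0$.
* If $\varepsilon=0$, then $r\ge0$ and it is at least $p(p+q+1)-P\ge0$.
* If $\varepsilon=-1$, then $r\ge1$ and it is at least $p(p+q+1)+Pr\ge0$.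

Subcase $\beta\le\alpha-1$, i.e. $q\ge p+1+\varepsilon$. With $n\ge2\alpha$ and $\alpha\ge1$, $S_W\ge p(p+q+1)+P(q-p-1-3\varepsilon)$, which increases in $q$. At $q=p+1+\varepsilon$ the second term is $-2\varepsilon P$. This is $\ge0$ for $\varepsilon\le0$. For $\varepsilon=1$ the value is $p(2p+3)-p(p+1)=p(p+2)>0$.

**Step 2: in Case III, $S_W>0$.** Here $\alpha=0$ and $e'(w_i)\le ic_i-c_i$, with $\sum_{i=1}^pc_i=p(p-1)+p(1+\varepsilon)=p(p+\varepsilon)$. So by (12)
$$S_W\ge p\sigma+P(n-p+q-3-3\varepsilon)+3p(p+\varepsilon).$$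
As $p-q=\beta-\varepsilon$ and $n\ge2\beta$, we have $n-p+q-3-3\varepsilon\ge\beta-3-2\varepsilon\ge-2-2\varepsilon$. Hence
$$S_W\ge p\sigma-(2+2\varepsilon)P+3p(p+\varepsilon),$$
and the last two terms sum to $p^2+p$, $2p^2-p$, $3p(p-1)$ for $\varepsilon=1,0,-1$. All are $\ge0$, so $S_W\ge p\sigma>0$.

**Step 3: in Case II, a bound with few exceptions.** This step settles Case II except for four small ears. By (4) and (B) for $a$ in $H$, $3e'(w_i)\le\sigma+(n-3)(\alpha+1)+3ic_i$, so compared with (13)
$$S_W\ge p(p+q+1)\alpha-(n-3)p+P(n-p+q-3-3\varepsilon).$$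
The coefficient of $n$ is $P-p\ge0$. Insert $n\ge2\beta=2(\alpha+r+\varepsilon)$. As $2(P-p)=p^2-p$,
$$S_W\ge\alpha(2p^2+pq)+P(r-3-\varepsilon)-2p(r+\varepsilon)+3p .$$
Multiply by $\frac2p$, split $2\alpha(2p+q)=2(\alpha-1)(2p+q)+2(2p+q)$ and use $2(2p+q)=4r+6q$:
$$\tfrac2pS_W\ge2(\alpha-1)(2p+q)+\bigl\{6q+6-4\varepsilon+(p+1)(r-3-\varepsilon)\bigr\}.\tag{14}$$
Recall $r+\varepsilon\ge1$ and $p+1=q+r+1$. The bracket in (14) is as follows.

* $\varepsilon=0$, $r\ge1$: for $r=1$ it is $6q+6-2(q+2)=4q+2$; for $r=2$ it is $6q+6-(q+3)=5q+3$; for $r\ge3$ it is at least $6q+6$. All are positive.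
* $\varepsilon=-1$, $r\ge2$: it is $6q+10+(p+1)(r-2)\ge6q+10>0$.
* $\varepsilon=1$, $r\ge0$: it is $6q+2+(q+r+1)(r-4)$. For $r=0$ this is $2q-2\ge0$, as $q=p\ge1$; for $r=1$ it is $3q-4$; for $r=2$, $4q-4$; for $r=3$, $5q-2$; for $r\ge4$, at least $6q+2>0$.

So the bracket is negative only if $\varepsilon=1$ and $(p,q)$ is one of $(1,0),(2,0),(3,0),(2,1)$, where its values are $-4,-4,-2,-1$. If $\alpha\ge2$, then $2(\alpha-1)(2p+q)$ is at least $4,8,12,10$ respectively, which compensates. So in Case II $S_W\ge0$, except possibly if $\alpha=1$, $\varepsilon=1$ and $(p,q)$ is one of the four pairs.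

**Step 4: the exceptions with $q=0$.** We show $S_W>0$ by the direct bounds available at level $1$. Let $\alpha=1$, $\varepsilon=1$, $q=0$, $p\in\{1,2,3\}$. Then $\beta=\alpha+r+\varepsilon=p+2$ and $e(a)=0$. By Lemma 2, $e'(w_i)\le(n-2-\beta)+ic_i$, and by Lemma 1, $\sigma\ge n+\beta(\beta-2)$. With (12) (now $3\sum ic_i=P(2p+4)$),
$$\begin{aligned}S_W&\ge p(n+\beta^2-2\beta)+(n+p-2)(p+P)-3p(n-2-\beta)-P(2p+4)\\&=n(P-p)+p(\beta^2+\beta+6)+(p-2)(p+P)-P(2p+4).\end{aligned}$$
For $p=1$ ($P=1$, $\beta=3$) this is $18-2-6=10$. For $p=2$ ($P=3$, $\beta=4$) it is $n+52-24=n+28$. For $p=3$ ($P=6$, $\beta=5$) it is $3n+108+9-60=3n+57$. All are positive.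

**Step 5: the exception $(p,q)=(2,1)$.** Here we let the other side pay. With $\alpha=1$, $\varepsilon=1$ we have $\beta=3$, and (14) gives $S_W\ge\frac p2\cdot(-1)=-1$. Since $a\in A(b)$, we have $b\ne x$ and $b\notin A(a)$, so side $Z$ is in Case I. Inequality (13) with the sides exchanged (so $\varepsilon$ becomes $-\varepsilon$) reads
$$S_Z\ge q(p+q+1)\beta+Q(n-q+p-3+3\varepsilon)=12+(n+1).$$
So $S_W+S_Z>0$.

**Step 6: both sides together.** It remains to combine the cases. Not both sides can be in Case II, since $a\in A(b)$ and $b\in A(a)$ exclude each other. If side $W$ is in Case II, then $b\ne x$ and $b\notin A(a)$, so a nonempty side $Z$ is in Case I and $S_Z\ge0$; with Steps 3–5 this gives $S_W+S_Z\ge0$. If side $W$ is in Case III, so $a=x$, then $b\ne x$ and $b\notin A(a)=\emptyset$, so again a nonempty side $Z$ is in Case I. The same holds with the sides exchanged, and if all nonempty sides are in Case I, Step 1 suffices. Hence $S_W+S_Z\ge0$ always. ∎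

**Proof of Theorem C, and with it Theorem B.** Let $C\ni x$ be a cycle as in Theorem C; we saw that one exists for every $x$, and that the ear construction can start with $H_0=C$. By Lemma 5, $\Phi(H_0)=\eta(\ell)$. By Proposition 7, the final spanning subgraph $H\subseteq G$ satisfies $\Phi(H)\ge\eta(\ell)$, that is, $3R(H)\le(n-2)\sigma_G(x)-\eta(\ell)$. Since $R_x(G)\le R(H)$, this gives (2), which is the inequality of Theorem C. If $G=C$, then $H=H_0=G$ and $R_x(G)=R(H_0)$, so Lemma 5 gives equality. Theorem B was deduced from Theorem C above. ∎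

## Graphs with cut vertices: proof of Theorem A

If $G$ is 2‑connected, then every $G-v$ is connected, and $\frac1n\sum_v\mu(G-v)<\frac43\mu(G)$ by Theorem B. So some $v$ is as required.

Now let $G$ have a cut vertex. Recall that a *block* of $G$ is a maximal connected subgraph that has no cut vertex of its own. In a connected graph with at least two vertices each block is an edge or 2‑connected, and a vertex that is not a cut vertex of $G$ lies in exactly one block. An *end block* contains exactly one cut vertex of $G$, and a connected graph with a cut vertex has at least two end blocks. In a path with at least three vertices the end blocks are the two end edges.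

**Step 1: cutting off a smallest end block.** We set up formulas that separate the end block from the rest. Let $B$ be an end block with the fewest vertices, $b=|B|$, and $c$ its cut vertex. Put $G'=G-(B-c)$ and $N=n-b=|G'|-1$. Another end block minus its cut vertex has at least $b-1$ vertices and is disjoint from $B$, so $N\ge b-1\ge1$, that is, $n\ge2b-1$. Put
$$S=\sigma(B),\quad s=\sigma_B(c),\quad S'=\sigma(G'),\quad s'=\sigma_{G'}(c).$$
For $v\in B-c$, $B-v$ is connected and hence so is $G-v$. All paths between $B$ and $G'$ pass through $c$, so a vertex $u\in B-c$ and a vertex $y\in G'-c$ have distance $d(u,c)+d(c,y)$. Therefore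
$$\sigma(G)=S+Ns+S'+(b-1)s',\qquad\sigma(G-v)=\sigma(B-v)+N\sigma_{B-v}(c)+S'+(b-2)s'.$$
For two triangles sharing the vertex $c$ we have $b=3$, $N=2$, $S=S'=3$, $s=s'=2$, so $\sigma(G)=3+4+3+4=14$ and $\sigma(G-v)=1+2+3+2=8$. The means are $14/10$ and $8/6$, with factor $\frac{20}{21}$.

**Step 2: averaging over $B-c$.** We apply Theorem B inside the block. If $b\ge3$, $B$ is 2‑connected. The second inequality of Theorem B with the term $v=c$ dropped, and its first inequality for the root $c$, give
$$\sum_{v\in B-c}\sigma(B-v)<\tfrac43(b-2)S,\qquad\sum_{v\in B-c}\sigma_{B-v}(c)<\tfrac43(b-2)s .$$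
If $b=2$, then $B-v$ is the single vertex $c$ and both left sides are $0$. So in all cases
$$\sum_{v\in B-c}\sigma(G-v)\le\tfrac43(b-2)(S+Ns)+(b-1)S'+(b-1)(b-2)s',\tag{15}$$
strictly if $b\ge3$. It suffices to show
$$\sum_{v\in B-c}\sigma(G-v)<\tfrac43(b-1)\tfrac{n-2}n\,\sigma(G),\tag{16}$$
since then some $v\in B-c$ satisfies $\sigma(G-v)<\frac43\cdot\frac{n-2}n\sigma(G)$, and (3) gives $\mu(G-v)/\mu(G)<\frac43$. We compare (15) with (16) term by term.

**Step 3: the terms in $S+Ns$.** We need $b-2\le(b-1)(1-\frac2n)$, that is, $n\ge2(b-1)$, which holds. For $b=2$ the inequality is strict, $0<1-\frac2n$, and $S+Ns>0$.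

**Step 4: the terms in $S'$ and $s'$, for $n\ge4$.** After division by $b-1$ we need
$$S'\Bigl[1-\tfrac43\bigl(1-\tfrac2n\bigr)\Bigr]\le s'\Bigl[\tfrac43(b-1)\bigl(1-\tfrac2n\bigr)-(b-2)\Bigr].\tag{17}$$
If $n\ge8$, then $\frac43(1-\frac2n)\ge1$, so the left bracket is $\le0$ and the right bracket is at least $(b-1)-(b-2)>0$.

Let $4\le n<8$. The left bracket is $\frac{8-n}{3n}>0$. By the triangle inequality through $c$,
$$S'\le\sum_{\{u,y\}\subseteq V(G')}\bigl(d(u,c)+d(c,y)\bigr)=Ns',$$
because each vertex of $G'$ lies in $N$ pairs. Multiplying by $3n$, we see that (17) follows from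
$$(8-n)N\le4(b-1)(n-2)-3n(b-2)=-(b-2)(8-n)+4(n-2).$$
Since $N+b-2=n-2$, this says $(8-n)(n-2)\le4(n-2)$, which holds for $n\ge4$.

**Step 5: strictness, and $n=3$.** For $n\ge4$, Steps 3 and 4 give (16), with strict inequality from (15) if $b\ge3$ and from Step 3 if $b=2$. For $n=3$ the only connected graph with a cut vertex is $P_3$, with $\mu(P_3)=\frac43$. Deleting a leaf leaves $K_2$ with $\mu=1$, and the factor is $\frac34<\frac43$. So Winkler's conjecture holds for every connected graph on at least $3$ vertices. ∎
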